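# Minimal actions realizing non-smooth countable Borel equivalence relations

## Theorems A and B: which relations come from minimal actions

**Theorem A.** Every non-smooth aperiodic countable Borel equivalence relation (CBER) is Borel isomorphic to $E^Y_\Gamma$ for some minimal action of a countable group $\Gamma$ by homeomorphisms on a Polish space $Y$.

**Theorem B.** Let $E$ be a CBER on a nonempty standard Borel space.

1. If $E$ is aperiodic and non-smooth, one can take $Y=\mathbb N^{\mathbb N}$ and $\Gamma=F_\infty$ in Theorem A.
2. $E\cong E^Y_\Gamma$ for some minimal action of a countable group $\Gamma$ by homeomorphisms on a Polish space $Y$ if and only if $E$ has exactly one class, or $E$ is aperiodic and non-smooth.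
3. In (1), $F_\infty$ cannot be replaced by finitely generated groups: some non-smooth aperiodic CBER is not induced by any Borel action of a finitely generated group.

Here $F_\infty$ is the free group on countably infinitely many generators. In plain words: we are given an equivalence relation with countable classes, known only as a Borel object. We want a Polish topology, and a countable group acting continuously, such that the orbits are exactly the classes and every orbit is dense. A relation of this kind with more than one class is never smooth (Fact 1 below). The question is whether non-smoothness is the only obstruction: *does every non-smooth aperiodic CBER have a minimal action realization?* It is asked, and described as open, in the "Research Statement" at https://www.its.caltech.edu/~fshinko/researchStatement.pdf. Theorem A answers it: yes.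

## CBERs, smoothness, hyperfiniteness, minimality

A **CBER** is an equivalence relation $E$ on a standard Borel space $X$ such that $E\subseteq X^2$ is Borel and every $E$-class is countable. We write $[x]_E$ for a class and $[B]_E$ for the union of the classes meeting $B$. The relation $E$ is

* **aperiodic** if every class is infinite;
* **smooth** if there is a Borel $f:X\to\mathbb R$ with $x\mathrel Ey\iff f(x)=f(y)$;
* **hyperfinite** if $E=\bigcup_nE_n$ for an increasing sequence of Borel equivalence relations $E_n$ all of whose classes are finite.

CBERs $E$ on $X$ and $F$ on $Y$ are **Borel isomorphic**, $E\cong F$, if some Borel bijection $\varphi:X\to Y$ satisfies $x\mathrel Ex'\iff\varphi(x)\mathrel F\varphi(x')$. The sum $E\oplus F$ is the relation on $X\sqcup Y$ that is $E$ on $X$, $F$ on $Y$, and relates no point of $X$ to a point of $Y$.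

*Examples.* On $\mathbb R\times\mathbb N$ let $(r,n)\sim(s,m)$ iff $r=s$. This is aperiodic and smooth. On $2^{\mathbb N}$ let $x\mathrel{E_0}y$ iff $x_k=y_k$ for all large $k$. This is aperiodic. It is hyperfinite: let $E_n$ be agreement at all coordinates $\ge n$. It is the orbit equivalence relation of $\bigoplus_{\mathbb N}\mathbb Z/2$ acting by flipping finitely many digits. It is not smooth, by Fact 1 below.

For a countable group $\Gamma$ acting on $Y$, $E^Y_\Gamma$ (or $E_\Gamma$) is the orbit equivalence relation. A **Polish $\Gamma$-space** is a Polish space on which $\Gamma$ acts by homeomorphisms. A CBER on a Polish space is **minimal** if every class is dense, and an action is minimal if its orbit equivalence relation is. An aperiodic CBER $E$ has a **minimal action realization** if $E\cong E^Y_\Gamma$ for some countable $\Gamma$ and Polish $\Gamma$-space $Y$ with $E^Y_\Gamma$ minimal.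

A measure $\nu$ is **$E$-invariant** if it is invariant under every Borel automorphism of $X$ whose graph is contained in $E$. *Example.* Let $\lambda$ be the coin-flipping measure on $2^{\mathbb N}$. A probability measure invariant under $\bigoplus_{\mathbb N}\mathbb Z/2$ gives all $2^n$ cylinders of length $n$ the same mass, because the group permutes them transitively. That mass is then $2^{-n}$, so the only possible invariant measure is $\lambda$. And $\lambda$ is $E_0$-invariant: a Borel automorphism with graph in $E_0$ acts on each piece of a countable Borel partition as a group element.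

## Facts that will be quoted

**Fact 1.** If a countable group $\Gamma$ acts by homeomorphisms on a Polish space $Y$ with all orbits dense and more than one orbit, then $E^Y_\Gamma$ is not smooth.

The reason is short. Let $B\subseteq Y$ be an invariant Borel set that is not meager. Then $B$ is comeager in some nonempty open $U$, hence by invariance in $\bigcup_\gamma\gamma U$, which is all of $Y$ since every orbit meets $U$. So every invariant Borel set is meager or comeager. Suppose $f$ witnesses smoothness. For each $U$ in a countable base of $\mathbb R$, keep whichever of $f^{-1}(U)$ and its complement is comeager. The intersection of the kept sets is comeager and $f$ is constant on it, so it lies in one orbit. That orbit is countable and comeager, so one of its points $\{x\}$ is non-meager. As $\{x\}$ is closed, $x$ is isolated. Every dense orbit contains $x$, so there is only one orbit, a contradiction.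

**Fact 2 (Feldman–Moore).** Every CBER is $\bigcup_i\mathrm{graph}(g_i)$ for countably many Borel maps $g_i:X\to X$ with $g_i^2=\mathrm{id}$. We may include $\mathrm{id}$ among them.

**Fact 3 (Harrington–Kechris–Louveau).** If $E$ is a non-smooth CBER on a Polish space, there is a continuous injection $f$ from $2^{\mathbb N}$ with $x\mathrel{E_0}y\iff f(x)\mathrel Ef(y)$. On a standard Borel space, first fix a compatible Polish topology.

**Fact 4 (Dougherty–Jackson–Kechris, Trans. AMS 341 (1994), Thm 9.1).** Two non-smooth aperiodic hyperfinite CBERs with the same number of ergodic invariant probability measures are Borel isomorphic. In particular any two without invariant probability measures are isomorphic; this isomorphism type is called $E_t$.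

**Fact 5 (Kechris, *Classical Descriptive Set Theory*, 13.3 and 13.5).** A Polish topology can be refined to a Polish topology with the same Borel sets in which countably many prescribed Borel sets are clopen. The topology generated by countably many such refinements is again one.

**Fact 6 (ibid., 7.7 and 7.8).** A nonempty zero-dimensional Polish space in which every compact set has empty interior is homeomorphic to $\mathbb N^{\mathbb N}$ (Alexandrov–Urysohn). Every zero-dimensional Polish space is homeomorphic to a closed subset of $\mathbb N^{\mathbb N}$; in particular it has a compatible complete ultrametric bounded by $1$.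

**Fact 7 (Gaboriau, Invent. Math. 139 (2000)).** Free probability-measure-preserving actions of $F_\infty$ have infinite cost. This is used only for Theorem B(3), and cost is defined there.

**Lemma 1.** Let $\nu$ be $E$-invariant, $B\subseteq X$ Borel, and $\theta:B\to X$ a Borel injection with graph in $E$. Then $\nu(\theta(B))=\nu(B)$.

*Proof.* Take $g_i$ as in Fact 2 and let $B_i$ be the set of $x\in B$ for which $i$ is least with $\theta(x)=g_ix$. The $B_i$ partition $B$, and the sets $\theta(B_i)=g_iB_i$ partition $\theta(B)$. So $\nu(\theta(B))=\sum_i\nu(g_iB_i)=\sum_i\nu(B_i)=\nu(B)$. $\square$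

## One class, $E_0$, and smooth relations by hand

*One class.* The underlying space is countable. Give it the discrete topology and let the finitely supported permutations act. This group is countable and transitive, and the single orbit is dense.

*$E_0$.* The action of $\bigoplus_{\mathbb N}\mathbb Z/2$ on $2^{\mathbb N}$ is already minimal, since any finite initial segment can be arranged by flipping finitely many digits.

*$E_0$ on a null set.* Choose open dense $U_m\subseteq 2^{\mathbb N}$ with $\lambda(U_m)\le 2^{-m}$ (small cylinders around the points of a countable dense set). Then $G=\bigcap_mU_m$ is a $\lambda$-null dense $G_\delta$. Put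
$$C=\bigcap_{\gamma}\gamma G,\qquad \gamma\in\textstyle\bigoplus_{\mathbb N}\mathbb Z/2 .$$
By Baire, $C$ is again a null dense $G_\delta$, and it is $E_0$-invariant. So $C$ is a Polish space on which the group acts with all orbits dense. A dense $G_\delta$ in a space without isolated points is uncountable, so there is more than one orbit, and $E_0|C$ is non-smooth by Fact 1. It is aperiodic and hyperfinite. It has no invariant probability measure: such a measure, viewed on $2^{\mathbb N}$, would be $\lambda$, but $\lambda(C)=0$. By Fact 4, $E_0|C\cong E_t$, so $E_t$ has a minimal action realization.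

*Smooth relations.* The relation $\sim$ on $\mathbb R\times\mathbb N$ has no minimal action realization, by Fact 1. However, every aperiodic CBER on an uncountable standard Borel space is Borel isomorphic to *some* minimal CBER on a Polish space, with no group action required. So density of classes alone is always available. The difficulty is to have dense classes and continuous generators at the same time.

## Making the Feldman–Moore involutions continuous destroys density

Here is the first thing to try. Realize $E$ as a minimal CBER on a Polish space, write $E=\bigcup\mathrm{graph}(g_n)$, and refine the topology by Fact 5 until every $g_n$ is a homeomorphism. The second step loses what the first gained. Whenever a set becomes open, every class must meet it, and the refinement creates open sets over which we have no control.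

For a concrete failure take $E_0$ on $2^{\mathbb N}$, a point $p$, and the point $p'$ obtained from $p$ by flipping the first digit. Let $\gamma$ exchange $p$ and $p'$ and fix everything else. This is a Borel involution with graph in $E_0$, so it may occur in a Feldman–Moore list. In any Hausdorff topology in which $\gamma$ is continuous, the set $\{x:\gamma x\ne x\}=\{p,p'\}$ is open. It misses every class except one.

A better list of involutions will not rescue this plan in general. The plan never uses non-smoothness, and for $\sim$ on $\mathbb R\times\mathbb N$ its conclusion is false. So we need a construction in which non-smoothness enters and in which we decide ourselves what the open sets are. Non-smoothness enters by splitting off a copy of $E_t$, which we may then build in any shape we like.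

## Splitting off a copy of $E_t$

**Lemma 2.** Let $E$ on $X$ be aperiodic and non-smooth. Then $E\cong E'\oplus E_t$ for some aperiodic CBER $E'$ on a nonempty standard Borel space.

*Purpose.* After this, all we have to build is a minimal action for $E'\oplus E_t$, where $E'$ is arbitrary but the $E_t$ part is ours to design.

*Proof.* Let $E=\bigcup_n\mathrm{graph}(g_n)$ as in Fact 2, $f$ as in Fact 3, and $C\subseteq2^{\mathbb N}$ the null set of the previous section but one. Let $B=f(C)$, a Borel set because $f$ is injective and Borel, and $A=[B]_E=\bigcup_ng_n(B)$, a Borel $E$-invariant set. Note $E|B\cong E_0|C$.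

*$E|A$ is aperiodic and non-smooth.* Aperiodic because $A$ is invariant; non-smooth because its restriction $E|B\cong E_0|C$ is non-smooth.

*$E|A$ is hyperfinite.* Write $E|B=\bigcup_nF_n$ with $F_n$ finite, Borel, increasing. For $x\in A$ let $n(x)$ be the least $n$ with $g_nx\in B$. Put $x\mathrel{E_n}y$ iff $x=y$, or $n(x),n(y)\le n$ and $g_{n(x)}x\mathrel{F_n}g_{n(y)}y$. These are increasing Borel equivalence relations. Their union is $E|A$: if $x\mathrel Ey$ in $A$, then $g_{n(x)}x$ and $g_{n(y)}y$ are equivalent points of $B$, hence $F_m$-related for some $m$; conversely each $E_n\subseteq E$. They are finite because $F_n$ is finite and $x\mapsto g_{n(x)}x$ is at most $(n+1)$-to-one on $\{x:n(x)\le n\}$.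

*$E|A$ has no invariant probability measure.* Suppose $\nu$ is one. Since $A=\bigcup_ng_n(B)$ and $\nu(g_n(B))=\nu(B)$ by Lemma 1 (note $g_n$ restricts to $A$), we get $\nu(B)>0$. A Borel automorphism of $B$ with graph in $E|B$ extends by the identity to $A$, so the normalized restriction $\nu|B$ is $E|B$-invariant. This contradicts $E|B\cong E_0|C$.

By Fact 4, $E|A\cong E_t$. If $A\ne X$, take $E'=E|(X\setminus A)$, which is aperiodic because $X\setminus A$ is invariant. If $A=X$, then $E\cong E_t\cong E_t\oplus E_t$ by Fact 4, since $E_t\oplus E_t$ is again aperiodic, hyperfinite, non-smooth and without invariant probability measure; take $E'=E_t$. $\square$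

**Main Proposition.** Let $E'$ be an aperiodic CBER on a nonempty standard Borel space $X'$. There is a zero-dimensional Polish space $Y$, a countable group $\Gamma$ acting on $Y$ by homeomorphisms with all orbits dense, and an invariant Borel partition $Y=Y_Z\sqcup W$, such that $E_\Gamma^Y|Y_Z\cong E'$ and $E^Y_\Gamma|W$ is aperiodic, hyperfinite, non-smooth and without invariant probability measure.

*The Main Proposition implies Theorem A.* By Fact 4, $E^Y_\Gamma|W\cong E_t$. So $E^Y_\Gamma\cong E'\oplus E_t\cong E$.

## What a space carrying $E'\oplus E_t$ is forced to look like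

We know nothing about $E'$ except that it is an aperiodic CBER. Fact 5 gives a Polish space $Z$ on which involutions generating $E'$ act by homeomorphisms, with no density at all. The points of $W$ should be placed around $Z$ so that everything becomes dense. Two natural plans fail, and each failure dictates a feature of the construction.

*One closed copy of $Z$.* Let $Y=Z\sqcup W$ with $Z$ closed and $W$ accumulating on it. Then an orbit in $Z$ stays in the proper closed set $Z$ and is not dense. So copies of $Z$ must occur everywhere in $Y$. We shall take a countable alphabet $T$, and points $(u,z)$ with $u$ a finite word in $T$ and $z\in Z$. The points of $W$ will be infinite words in $T$.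

*A full copy of $Z$ at every word.* Let the points of the $E'$ part be all $(u,z)$, and let $(u,z)\sim(v,z')$ iff $z\mathrel{E'}z'$. By Lemma 1 an invariant probability measure would give the same mass to each of the infinitely many copies of $Z$, so there is none. If $E'$ has an invariant probability measure, the relation obtained is not $E'$. The copy at $u$ must therefore carry only a part of $Z$, and the parts must get small as $u$ grows. Concretely, letters will have *levels* $n=1,2,\dots$, with finitely many letters at each level. Levels will increase along words, and the copy at a word whose last level is $n$ will carry a set $A_n$. There will be finitely many such words, say $C_n$, and we need to cut $X'$ into $C_n$ equivalent copies of $A_n$ for all $n$ simultaneously. With $2^n$ letters at level $n$, the count is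
$$C_0=1,\qquad C_n=2^n\prod_{1\le i<n}(1+2^i)\quad(n\ge1),\tag{1}$$
since a word with last level $n$ consists of one of $2^n$ last letters and, for each level $1\le i<n$, either no letter or one of $2^i$ letters. So $C_1=2$, $C_2=4\cdot3=12$, $C_3=8\cdot3\cdot5=120$.

## Cutting $X'$ into $C_n$ copies of $A_n$

**Lemma 3.** If $F$ is an aperiodic CBER on $V$, there is a Borel partition $V=V^0\sqcup V^1$ and a Borel bijection $\tau:V^0\to V^1$ with graph contained in $F$. Each $V^i$ meets every class in an infinite set.

*Proof.* It suffices to find a fixed-point-free Borel involution $\sigma$ of $V$ with graph in $F$. Then, for a Borel linear order $<$ on $V$, let $V^0=\{x:x<\sigma(x)\}$, $V^1=\sigma(V^0)$, $\tau=\sigma|V^0$. A class $c$ equals $(c\cap V^0)\sqcup\tau(c\cap V^0)$, and $c$ is infinite, so both parts are infinite.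

To find $\sigma$, pair points greedily. Let $F=\bigcup_n\mathrm{graph}(g_n)$ as in Fact 2. Put $U_0=\emptyset$,
$$U_{n+1}=U_n\cup\{x\notin U_n:\ g_nx\notin U_n,\ g_nx\neq x\},$$
and $\sigma(x)=g_nx$ for $x\in U_{n+1}\setminus U_n$. If $x\in U_{n+1}\setminus U_n$, then since $g_n^2=\mathrm{id}$ also $g_nx\in U_{n+1}\setminus U_n$ and $\sigma(g_nx)=x$. So $\sigma$ is a fixed-point-free involution of $U=\bigcup_nU_n$. If two distinct equivalent points $x$ and $y=g_nx$ were both outside $U$, they would have been put into $U_{n+1}$. So $R=V\setminus U$ has at most one point in each class.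

On the classes meeting $R$ we start afresh. On the invariant Borel set $[R]_F$ let $s(x)$ be the point of $R$ in $[x]_F$, let $k(x)=\min\{n:g_ns(x)=x\}$, which is injective on each class, and let $\mathrm{rk}(x)=|\{y\in[x]_F:k(y)<k(x)\}|$. Classes are infinite, so $\mathrm{rk}$ is a bijection of each class in $[R]_F$ onto $\mathbb N$. All these functions are Borel, being computed from the $g_n$. Redefine $\sigma$ on $[R]_F$ to exchange the points of ranks $2j$ and $2j+1$ in each class. Off $[R]_F$ the old $\sigma$ is still an involution, because it preserves classes. $\square$

Call Borel sets $B,B'$ **equidecomposable** if there is a Borel bijection $B\to B'$ with graph in the equivalence relation. Lemma 3 can be iterated: $F|V^0$ is aperiodic, so split $V^0=V^{00}\sqcup V^{01}$, and then $V^1=\tau(V^{00})\sqcup\tau(V^{01})$. Thus for every $j$ we can split $V$ into $2^j$ pairwise equidecomposable Borel sets, each meeting every class in an infinite set.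

**Lemma 4.** There is a Borel partition $X'=\bigsqcup_{n\ge0}\bigsqcup_{j<C_n}B_{n,j}$ into sets meeting every $E'$-class, and Borel bijections $\beta_{n,j}:B_{n,0}\to B_{n,j}$ with graphs in $E'$.

*Proof.* Split $X'=K_0\sqcup K_0'$ by Lemma 3. Given $K_{n-1}$ ($n\ge1$) meeting every class in an infinite set, split it into at least $C_n+1$ pairwise equidecomposable pieces, each meeting every class in an infinite set. Call $C_n$ of them $B_{n,j}$ ($j<C_n$), and call another one $K_n$. Finally let $B_{0,0}=X'\setminus\bigcup_{n\ge1,\,j<C_n}B_{n,j}$. It contains $K_0'$, so it meets every class. Let $\beta_{0,0}=\mathrm{id}$. $\square$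

Now put $A_n=B_{n,0}$, $Z=\bigsqcup_nA_n$ and $F=E'|Z$. Each of the infinitely many disjoint sets $A_n$ meets every $F$-class, so $F$ is aperiodic. Write $F=\bigcup_{i\ge1}\mathrm{graph}(\gamma_i)$ with $\gamma_i:Z\to Z$ Borel, $\gamma_i^2=\mathrm{id}$, and let $\Gamma_0=\langle\gamma_i:i\ge1\rangle$.

## The topology on $Z$, and letters with levels and depths

**Step 1: a topology on $Z$.** The aim is a zero-dimensional Polish topology on $Z$, compatible with its Borel structure, in which all $A_n$ are clopen and all $\gamma_i$ are homeomorphisms. Start with a compatible Polish topology $\tau_0$ in which the $A_n$ are clopen. Given $\tau_k$ with countable base $\mathcal B_k$, let $\tau_{k+1}\supseteq\tau_k$ be Polish with the same Borel sets and with all $\gamma B$ ($\gamma\in\Gamma_0$, $B\in\mathcal B_k$) clopen. Let $\tau$ be generated by $\bigcup_k\tau_k$. By Fact 5 it is Polish with the same Borel sets. The family $\bigcup_k\mathcal B_k$ is a subbase of $\tau$ consisting of $\tau$-clopen sets (take $\gamma=\mathrm{id}$), so $\tau$ is zero-dimensional. Each $\gamma\in\Gamma_0$ maps the members of this subbase to $\tau$-open sets, and so does $\gamma^{-1}$;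 hence $\Gamma_0$ acts by homeomorphisms. By Fact 6 fix a compatible complete ultrametric $d_Z\le1$ on $Z$.

**Step 2: letters.** We choose the alphabet so that letters can approximate points of $Z$ and so that the $\gamma_i$ act on most of them. Let $D\subseteq Z$ be the $F$-saturation of a countable dense set. It is countable, infinite, dense and $\Gamma_0$-invariant. Enumerate it injectively as $d_0,d_1,\dots$ and put
$$D_n=\{d_j:j<2^n\},\qquad L_n=D_n\times\{n\}\ (n\ge1),\qquad T=\bigsqcup_{n\ge1}L_n .$$
For $t=(d,n)\in T$ write $\pi(t)=d$ and call $n(t)=n$ the **level** of $t$.

A letter $t=(d,n)$ will be a point near $d$. When $\gamma_i$ acts near $z\in Z$, the letters near $z$ should move by $(d,n)\mapsto(\gamma_id,n)$. But $D_n$ is finite and need not be $\gamma_i$-invariant, so $(\gamma_id,n)$ may fail to be a letter. Suppose we declared $(d,n)$ to be within $\varepsilon$ of $z$ as soon as $d_Z(d,z)<\varepsilon$ and $n>1/\varepsilon$. This does not work, as the following toy case shows.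

*Toy case.* Let $Z=2^{\mathbb N}$ with $F=E_0$, let $\gamma_1$ flip digit $0$, and let $\gamma_1,\gamma_2,\dots$ list $\bigoplus_{\mathbb N}\mathbb Z/2$. Let $D$ be the set of sequences with finitely many $1$s, and $e_j$ the sequence whose only $1$ is at place $j$. Enumerate $D$ so that $d_{2^n-1}=e_{2n}$ and $d_{2^n}=\gamma_1e_{2n}$ for all $n\ge1$. (The indices $2^n-1,2^n$ are pairwise distinct over $n\ge 1$, and infinitely many indices and elements of $D$ are left over for each other.) Then $e_{2n}\in D_n$ but $\gamma_1e_{2n}\notin D_n$. The letters $(e_{2n},n)$ have levels tending to infinity, and $e_{2n}\to0$. So these letters would converge to the point $0\in Z$, while none of them has a $\gamma_1$-image at its own level.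

The cure is to measure closeness to $Z$ by how much of the partial orbit of $d$ is still inside $D_n$.

**Definition (depth).** For $d\in D$ and $r\ge0$ let
$$O_r(d)=\{\gamma_{i_1}\cdots\gamma_{i_k}d:\ 0\le k\le r,\ 1\le i_j\le r\},$$
a finite subset of $D$, increasing with $r$, with $O_0(d)=\{d\}$. The **depth** of $t=(d,n)\in T$ is $r(t)=\max\{r\le n:O_r(d)\subseteq D_n\}\ge0$.

In the toy case, $O_1(e_{2n})=\{e_{2n},\gamma_1e_{2n}\}\not\subseteq D_n$, so the bad letters $(e_{2n},n)$ all have depth $0$.

**Lemma 5.**
(a) For each $d\in D$, $r((d,n))\to\infty$ as $n\to\infty$.
(b) If $t=(d,n)$ and $1\le i\le r(t)$, then $\gamma_id\in D_n$ and $r((\gamma_id,n))\ge r(t)-1$.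

*Proof.* (a) Each $O_r(d)$ is finite, so it is contained in $D_n$ for all large $n$. (b) Let $r=r(t)\ge1$. Then $\gamma_id\in O_r(d)\subseteq D_n$, and $O_{r-1}(\gamma_id)\subseteq O_r(d)\subseteq D_n$, because applying at most $r-1$ maps to $\gamma_id$ is applying at most $r$ maps to $d$, all with indices $\le r$. $\square$

## An ultrametric space of finite and infinite words

**Step 3: the space $Q=Z\sqcup T$ of possible entries.** We attach the letters to $Z$ as isolated points, with deep letters close to $Z$. Put $h=0$ on $Z$, $h(t)=1/(2+r(t))\le\frac12$ for $t\in T$, and $\pi=\mathrm{id}$ on $Z$. For $p\ne q$ let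
$$\rho(p,q)=\max\big(d_Z(\pi p,\pi q),\,h(p),\,h(q)\big)\le1,\tag{2}$$
and $\rho(p,p)=0$.

*Ultrametric.* If $\rho(p,q)=0$ with $p\ne q$, then $p,q\in Z$ and $d_Z(p,q)=0$, which is impossible. For distinct points the inequality $\rho(p,s)\le\max(\rho(p,q),\rho(q,s))$ follows from that of $d_Z$, since $h(p)\le\rho(p,q)$ and $h(s)\le\rho(q,s)$. If two of the points coincide it is trivial.

*Isolated letters.* $\rho(t,q)\ge h(t)>0$ for $t\in T$ and $q\ne t$.

*Complete.* Let $(q_k)$ be Cauchy and not eventually constant. For every $k$ there is $l>k$ with $q_l\ne q_k$, so $h(q_k)\le\rho(q_k,q_l)$, whence $h(q_k)\to0$. The sequence $(\pi q_k)$ is $d_Z$-Cauchy, with limit $z$ say. Then $\rho(q_k,z)\le\max(d_Z(\pi q_k,z),h(q_k))\to0$.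

*Separable.* $T$ is countable and $\rho=d_Z$ on $Z$.

In particular, for $z\in Z$ we have $q_k\to z$ in $Q$ iff $\pi q_k\to z$ in $Z$ and $h(q_k)\to0$.

**Step 4: the space $\mathcal Y$ of all words.** Let $\mathcal Y$ be the set of all finite sequences $(t_0,\dots,t_{k-1},z)$ with $k\ge0$, $t_i\in T$, $z\in Z$, together with $T^{\mathbb N}$. An entry in $Z$ occurs only as the last entry, and every finite sequence in $\mathcal Y$ ends with one. So no element of $\mathcal Y$ is a proper initial segment of another. For $y\ne y'$ there is therefore a first index $j$ at which both have an entry and $y_j\ne y'_j$, and $y_i=y_i'\in T$ for $i<j$. Put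
$$\delta(y,y')=\Big(\prod_{i<j}h(y_i)\Big)\rho(y_j,y'_j),\qquad\delta(y,y)=0.\tag{3}$$

**Lemma 6.** $\delta$ is a complete separable ultrametric. So $\mathcal Y$ is a zero-dimensional Polish space.

*Proof.* Clearly $\delta(y,y')>0$ for $y\neq y'$. *Strong triangle inequality.* Let $y,y',y''$ be distinct, and let $j,j'$ be the first difference indices of $(y,y')$ and $(y',y'')$. If $j<j'$, then $y''$ agrees with $y'$ through index $j$, so $\delta(y,y'')=\delta(y,y')$. The case $j'<j$ is symmetric. Let $j=j'$; then all three agree before $j$. If $y_j\ne y_j''$, use that $\rho$ is an ultrametric. If $y_j=y_j''=:t$, then $t\in T$, since otherwise $y=y''$. The first difference of $y,y''$ comes after $j$, so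
$$\delta(y,y'')\le\Big(\prod_{i<j}h(y_i)\Big)h(t)\le\Big(\prod_{i<j}h(y_i)\Big)\rho(t,y'_j)=\delta(y,y').$$

*Complete.* Let $(y^k)$ be Cauchy. Since $\rho(y^k_0,y^l_0)\le\delta(y^k,y^l)$, we have $y^k_0\to q_0$ in $Q$. If $q_0=z\in Z$, then $\delta(y^k,(z))=\rho(y^k_0,z)\to0$. If $q_0=t\in T$, then eventually $y^k_0=t$, and we repeat the argument with the sequences shifted by one entry, whose mutual distances are those of the $y^k$ multiplied by $1/h(t)$. Either this stops and gives a limit $(t_0,\dots,t_{k-1},z)$, or it gives $(t_0,t_1,\dots)\in T^{\mathbb N}$ such that for each $m$, eventually $y^k$ begins with $(t_0,\dots,t_{m-1})$. In the latter case $(t_0,t_1,\dots)$ is the limit, because points agreeing in $m$ entries from $T$ are at distance $\le2^{-m}$.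

*Separable.* The points $(u,z)$ with $u\in T^{<\mathbb N}$ and $z$ in a countable dense subset of $Z$ are dense. $\square$

**Step 5: neighbourhoods in $\mathcal Y$.** For $u\in T^{<\mathbb N}$ let $\mathcal N_u$ be the set of $y\in\mathcal Y$ with initial segment $u$, and $c_u=\prod_{i<|u|}h(u_i)$. If $y\in\mathcal N_u$, $y'\notin\mathcal N_u$ and $j<|u|$ is the first difference index, then
$$\delta(y,y')=\Big(\prod_{i<j}h(u_i)\Big)\rho(u_j,y_j')\ge\prod_{i\le j}h(u_i)\ge c_u .$$
So $\mathcal N_u$ is clopen, and a point at distance less than $c_u$ from $(u,z)$ lies in $\mathcal N_u$. Hence for $0<\varepsilon\le1$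
$$\{y:\delta(y,(u,z))<c_u\varepsilon\}=\{(u,z'):d_Z(z',z)<\varepsilon\}\cup\bigcup\{\mathcal N_{ut}:t\in T,\ \rho(t,z)<\varepsilon\}=:V_\varepsilon(u,z).\tag{4}$$
Consequently $y^k\to(u,z)$ iff eventually $y^k\in\mathcal N_u$ and the next entries $y^k_{|u|}$ converge to $z$ in $Q$. A point of $T^{\mathbb N}$ has as a neighbourhood base the sets $\mathcal N_u$, $u$ an initial segment of it, since $\mathcal N_u$ has diameter at most $c_u\le2^{-|u|}$.

## The Polish space $Y=Y_Z\sqcup W$

**Step 6: the definition of $Y$.** We select the words with increasing levels, cut the copy of $Z$ at $u$ down to the right $A_n$, and remove the infinite words that would carry an invariant probability measure. Let $S$ be the set of finite words in $T$ with strictly increasing levels, including $\emptyset$. Let $\ell(u)$ be the level of the last letter of $u\in S$, $\ell(\emptyset)=0$, and $S_n=\{u\in S:\ell(u)=n\}$. By the count made at (1), $|S_n|=C_n$ for all $n\ge0$. Let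
$$Y_Z=\{(u,z):u\in S,\ z\in A_{\ell(u)}\},$$
$$W=\{x\in T^{\mathbb N}:\text{levels strictly increase, and infinitely many levels }n\ge1\text{ do not occur in }x\},$$
and $Y=Y_Z\sqcup W\subseteq\mathcal Y$.

*Why infinitely many missing levels.* An infinite word with increasing levels is the same as a choice, at each level $n\ge1$, of "no letter" or one of the $2^n$ letters of $L_n$, with infinitely many letters chosen. The relation we are after on $W$ is eventual equality of these choices. The uniform product measure on $\prod_{n\ge1}(\{\text{no letter}\}\cup L_n)$ is invariant for eventual equality. Under it level $n$ is empty with probability $1/(1+2^n)$. These numbers are summable, so almost surely only finitely many levels are empty. Thus $W$ is what remains after discarding a set of full measure, just as $C$ was chosen null for $E_0$.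

**Lemma 7.** $Y$ is $G_\delta$ in $\mathcal Y$, hence a zero-dimensional Polish space.

*Proof.* We show that $\mathcal Y\setminus Y$ is $F_\sigma$, as the union of the following countably many sets, all disjoint from $Y$.

* The open set $\bigcup\{\mathcal N_u:u\in T^{<\mathbb N}\setminus S\}$, which is $F_\sigma$ because $\mathcal Y$ is metrizable.
* The sets $\{u\}\times(Z\setminus A_{\ell(u)})$, $u\in S$. Here $\{u\}\times Z=\mathcal N_u\setminus\bigcup_{t\in T}\mathcal N_{ut}$ is closed, $\delta=c_ud_Z$ on it, and $Z\setminus A_{\ell(u)}$ is closed in $Z$.
* For $\emptyset\ne u\in S$, the set $M_u$ of $x\in T^{\mathbb N}$ that extend $u$ and whose later letters have levels $\ell(u)+1,\ell(u)+2,\dots$. It is a continuous image of the compact space $\prod_{k>\ell(u)}L_k$, hence compact.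

They cover the complement. A point with some initial word outside $S$ is in the first set. A point $(u,z)\notin Y$ with $u\in S$ is in the second kind of set. A level-increasing $x\in T^{\mathbb N}$ missing only finitely many levels lies in $M_u$ for any nonempty initial segment $u$ of $x$ with $\ell(u)$ larger than all missing levels. $\square$

From now on $N_u:=\mathcal N_u\cap Y$ for $u\in S$. These sets are clopen in $Y$. They are nonempty, because $(u,z)\in N_u$ for any $z\in A_{\ell(u)}$.

**Lemma 8.** Every nonempty open subset of $Y$ contains some $N_u$ with $\emptyset\ne u\in S$.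

*Proof.* If the open set contains a point of $W$, use Step 5. Otherwise it contains $V_\varepsilon(u,z)\cap Y$ for some $(u,z)\in Y_Z$ and $0<\varepsilon\le1$. Take $d\in D$ with $d_Z(d,z)<\varepsilon$ and, by Lemma 5(a), $n>\ell(u)$ with $d\in D_n$ and $h((d,n))<\varepsilon$. For $t=(d,n)$ we have $ut\in S$ and $\rho(t,z)<\varepsilon$, so $N_{ut}\subseteq V_\varepsilon(u,z)$. $\square$

## Two kinds of homeomorphisms: $\varphi_{u,v}$ and $g_{i,u,v}$

Whether $uy'\in Y$, for $u\in S$, depends only on $\ell(u)$ and $y'$. Indeed, if $y'=(z)$ the condition is $z\in A_{\ell(u)}$. If $y'$ starts with a letter $t$, the condition is that $n(t)>\ell(u)$ together with conditions on $y'$ alone; whether infinitely many levels are missing does not depend on $u$. So if $\ell(u)=\ell(v)$, the map $uy'\mapsto vy'$ is a bijection $N_u\to N_v$. It multiplies distances by $c_v/c_u$, so it is a homeomorphism.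

**Step 7: exchanging initial words of the same level.** These maps will produce the orbits on $W$. Let $u\ne v$ in $S$ with $\ell(u)=\ell(v)$. Comparable words of $S$ with the same $\ell$ are equal, so $u,v$ are incomparable and $N_u\cap N_v=\emptyset$. Let $\varphi_{u,v}$ exchange $uy'\leftrightarrow vy'$ and be the identity off the clopen set $N_u\cup N_v$. It is a homeomorphism of $Y$.

**Step 8: letting $\gamma_i$ carry the copy of $Z$ at $u$ to the copy at $v$.** These maps will produce the orbits on $Y_Z$. The point $(u,z)$ should go to $(v,\gamma_iz)$, and this must be extended to a neighbourhood. Let $i\ge1$, $u,v\in S$ and $\ell=\max(\ell(u),\ell(v))$. Since $\gamma_i=\gamma_i^{-1}$, the sets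
$$P=A_{\ell(u)}\cap\gamma_i^{-1}(A_{\ell(v)}),\qquad P'=\gamma_iP=A_{\ell(v)}\cap\gamma_i^{-1}(A_{\ell(u)})$$
are clopen in $Z$. Put
$$T_P=\{(d,n)\in T:n>\ell,\ d\in P,\ \gamma_id\in D_n\},$$
define $T_{P'}$ likewise, and let $\hat\gamma(d,n)=(\gamma_id,n)$. This is a bijection $T_P\to T_{P'}$ whose inverse is given by the same formula: if $(d,n)\in T_P$, then $\gamma_id\in D_n\cap P'$ and $\gamma_i\gamma_id=d\in D_n$. Let
$$\mathrm{Dom}=\{(u,z):z\in P\}\cup\bigcup_{t\in T_P}N_{ut},\qquad\mathrm{Ran}=\{(v,z):z\in P'\}\cup\bigcup_{t\in T_{P'}}N_{vt},\tag{5}$$
and define $g:\mathrm{Dom}\to\mathrm{Ran}$ by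
$$g(u,z)=(v,\gamma_iz),\qquad g(u,t,y')=(v,\hat\gamma t,y').\tag{6}$$
For $t\in T_P$ the words $ut$ and $v\hat\gamma t$ are in $S$ because $n(t)>\ell$, and $\ell(ut)=n(t)=\ell(v\hat\gamma t)$. So $g$ maps $N_{ut}$ bijectively onto $N_{v\hat\gamma t}$. Also $P\subseteq A_{\ell(u)}$ and $P'\subseteq A_{\ell(v)}$. Thus $g$ is a well-defined bijection, and $g^{-1}$ is the map of the same form with $u,v$ exchanged.

**Lemma 9.** $\mathrm{Dom}$ and $\mathrm{Ran}$ are clopen in $Y$ and $g$ is a homeomorphism between them. If $u=v$, then $\mathrm{Dom}=\mathrm{Ran}$ and $g^2=\mathrm{id}$. If $u\ne v$, then $\mathrm{Dom}\cap\mathrm{Ran}=\emptyset$.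

*Proof.* *$\mathrm{Dom}$ is open.* It contains the clopen set $N_{ut}$ for each $t\in T_P$. Let $z\in P$. Choose $\varepsilon\le1$ such that the $d_Z$-ball of radius $\varepsilon$ around $z$ is contained in $P$ and $1/\varepsilon\ge2+\max(i,\ell+1)$. Suppose $t=(d,n)$ and $\rho(t,z)<\varepsilon$. Then $d_Z(d,z)<\varepsilon$, so $d\in P$. Also $h(t)<\varepsilon$, i.e. $2+r(t)>1/\varepsilon$, so $r(t)>\max(i,\ell+1)$. Hence $n\ge r(t)>\ell$, and $\gamma_id\in D_n$ by Lemma 5(b). That is, $t\in T_P$. By (4), $V_\varepsilon(u,z)\cap Y\subseteq\mathrm{Dom}$. This is the place where the depth is needed: with heights depending only on the level, the toy case shows that letters near $z$ may lie outside $T_P$.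

*$\mathrm{Dom}$ is closed.* It is contained in the clopen set $N_u$. A point $(u,z)\in Y$ with $z\notin P$ has a ball around $z$ disjoint from the closed set $P$. Let $0<\varepsilon\le1$ be its radius. Then $V_\varepsilon(u,z)\cap Y$ misses $\mathrm{Dom}$, since $\pi(t)\in P$ for $t\in T_P$. A point of $N_{ut}$ with $t\notin T_P$ has the neighbourhood $N_{ut}$, which misses $\mathrm{Dom}$. By symmetry $\mathrm{Ran}$ is clopen.

*$g$ is continuous.* On each clopen $N_{ut}$, $t\in T_P$, it multiplies distances by a constant. Let $y^k\to(u,z)$ in $\mathrm{Dom}$, with next entries $q^k\to z$ in $Q$, so $\pi(q^k)\to z$ and $h(q^k)\to0$. The entry of $g(y^k)$ after $v$ is $\gamma_iq^k$ if $q^k\in Z$, and $\hat\gamma q^k$ if $q^k\in T$. Its $\pi$-value is $\gamma_i\pi(q^k)$ in both cases, and this tends to $\gamma_iz$. Along those $k$ with $q^k\in T$ we have $r(q^k)\to\infty$. By Lemma 5(b), $r(\hat\gamma q^k)\ge r(q^k)-1$ once $r(q^k)\ge i$, so $h(\hat\gamma q^k)\to0$. Hence the entries after $v$ converge to $\gamma_iz$ in $Q$, and $g(y^k)\to(v,\gamma_iz)$ by Step 5. By symmetry $g^{-1}$ is continuous.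

*The case $u=v$.* Then $P=P'$, so $\mathrm{Dom}=\mathrm{Ran}$, and $g=g^{-1}$ by (6).

*The case $u\ne v$.* If $u,v$ are incomparable, $\mathrm{Dom}\subseteq N_u$ and $\mathrm{Ran}\subseteq N_v$ are disjoint. Suppose $v$ properly extends $u$, and let $s$ be the letter of $v$ after $u$. Then $\mathrm{Ran}\subseteq N_v\subseteq N_{us}$. Every $t\in T_P$ satisfies $n(t)>\ell\ge\ell(v)\ge n(s)$, so $t\ne s$, and therefore $\mathrm{Dom}\cap N_{us}=\emptyset$. The case that $u$ properly extends $v$ is symmetric. $\square$

**Step 9: the group.** Let $g_{i,u,v}$ be $g$ extended by the identity if $u=v$, and $g\cup g^{-1}$ extended by the identity if $u\ne v$. By Lemma 9 it is a homeomorphism of $Y$, and it is an involution. Let $\Gamma$ be the countable group generated by all $\varphi_{u,v}$ and all $g_{i,u,v}$. All generators map finite sequences to finite ones and infinite ones to infinite ones, so $\Gamma$ preserves $Y_Z$ and $W$.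

## The orbits of $\Gamma$ on $Y_Z$ and on $W$

**Step 10: $E_\Gamma|Y_Z\cong E'$.** First we show
$$(u,z)\mathrel{E_\Gamma}(v,z')\iff z\mathrel Fz'.\tag{7}$$
"$\Rightarrow$": each generator either leaves the last entry $z$ unchanged or replaces it by some $\gamma_iz$. "$\Leftarrow$": pick $i$ with $z'=\gamma_iz$. Since $z\in A_{\ell(u)}$ and $z'\in A_{\ell(v)}$, we have $z\in P$ for the data $(i,u,v)$, and $g_{i,u,v}(u,z)=(v,z')$.

Now fix bijections $u\mapsto j(u)$ from $S_n$ onto $\{0,\dots,C_n-1\}$, and let
$$\psi(u,z)=\beta_{\ell(u),j(u)}(z).$$
It maps $\{u\}\times A_n$, for $u\in S_n$, bijectively onto $B_{n,j(u)}$. So by Lemma 4 it is a bijection $Y_Z\to X'$. It is Borel, because it is Borel on each of the countably many closed pieces $\{u\}\times A_{\ell(u)}$, on which $\delta=c_ud_Z$. Since $\psi(u,z)\mathrel{E'}z$, (7) shows that $\psi$ is an isomorphism of $E_\Gamma|Y_Z$ with $E'$.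

**Step 11: the orbits on $W$.** The claim is that for $x,x'\in W$
$$x\mathrel{E_\Gamma}x'\iff x=ux'',\ x'=vx''\ \text{for some finite words }u,v\text{ and some infinite }x''.\tag{8}$$
The right-hand side is an equivalence relation. For transitivity, if $x'=vx''=v'x'''$, then one of $x'',x'''$ is a tail of the other. "$\Rightarrow$" holds because each generator changes only a finite initial word of a point of $W$. "$\Leftarrow$": let $t$ be the first letter of $x''$. Then $ut,vt\in S$ have the same last level, so either $x=x'$ or $\varphi_{ut,vt}(x)=x'$.

**Step 12: $E_\Gamma|W$ is hyperfinite and aperiodic.** Let $x\mathrel{R_n}x'$ iff $x,x'$ have the same letters of level $>n$. Since levels increase, this says that for each $t\in T$ with $n(t)>n$, $t$ occurs in $x$ iff it occurs in $x'$. The set of $x$ in which $t$ occurs is Borel, so $R_n$ is Borel. The $R_n$ increase. They are finite, because only finitely many words of $S$ have all levels $\le n$. Their union is $E_\Gamma|W$: if $x=ux''$ and $x'=vx''$, take $n=\max(\ell(u),\ell(v))$; the converse is clear from (8).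

For aperiodicity, let $x=(t_0,t_1,\dots)\in W$. The tails $(t_k,t_{k+1},\dots)$ are elements of $W$ equivalent to $x$, and they are distinct since their first letters have different levels.

**Step 13: $E_\Gamma|W$ has no invariant probability measure.** Suppose $\nu$ is one. For $n\ge1$ let $W_n$ be the set of $x\in W$ in which level $n$ does not occur. For $t\in L_n$, inserting $t$ at its place (after the letters of level $<n$) is a Borel injection $\theta_t:W_n\to W$. Its graph is in $E_\Gamma$ by (8), so $\nu(\theta_t(W_n))=\nu(W_n)$ by Lemma 1. The $1+2^n$ sets $W_n$ and $\theta_t(W_n)$, $t\in L_n$, are pairwise disjoint, so $(1+2^n)\nu(W_n)\le1$ and $\sum_n\nu(W_n)<\infty$. By Borel–Cantelli, $\nu$-almost every $x$ lies in only finitely many $W_n$. But every $x\in W$ lies in infinitely many $W_n$, a contradiction.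

## Density of all orbits and non-smoothness on $W$

**Step 14: all orbits are dense in $Y$.** By Lemma 8 it suffices that each orbit meets $N_u$ for each $u\in S$. For $(u',z)\in Y_Z$: the set $A_{\ell(u)}$ meets every $F$-class, so pick $z'\in A_{\ell(u)}$ with $z\mathrel Fz'$. By (7), $(u,z')\in N_u$ is in the orbit. For $x=(t_0,t_1,\dots)\in W$: pick $j$ with $n(t_j)>\ell(u)$. Then $(u,t_j,t_{j+1},\dots)\in W\cap N_u$ is in the orbit, by (8).

**Step 15: $E_\Gamma|W$ is non-smooth.** We want to apply Fact 1 to $W$, so we check that $W$ is Polish. The set $Y_Z=\bigcup_{u\in S}\{u\}\times A_{\ell(u)}$ is $F_\sigma$ in $Y$: each piece is closed, since $\{u\}\times Z$ is closed in $\mathcal Y$ and $A_{\ell(u)}$ is closed in $Z$. So $W$ is $G_\delta$ in $Y$, hence a Polish $\Gamma$-space; in particular $Y=Y_Z\sqcup W$ is an invariant Borel partition. All orbits in $W$ are dense in $Y$, hence in $W$. And $W$ is uncountable, since it contains all words using exactly the levels $2,4,6,\dots$. So there is more than one orbit, and Fact 1 applies.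

Lemma 7 and Steps 9–15 prove the Main Proposition, and with Lemma 2 and Fact 4 this proves **Theorem A**. $\blacksquare$

## Baire space, $F_\infty$, and the converse

**Proof of Theorem B(1).** Take $Y,\Gamma$ as constructed for $E$. We check the hypotheses of Alexandrov–Urysohn (Fact 6). $Y$ is a nonempty zero-dimensional Polish space. Suppose a compact $K\subseteq Y$ has nonempty interior. By Lemma 8, $N_u\subseteq K$ for some $\emptyset\ne u\in S$. Being closed in $Y$, $N_u$ is compact, hence closed in $\mathcal Y$. Take any $x\in M_u$. It lies outside $Y$. For $k\ge|u|$, follow $x$ for $k$ letters and then use letters only at every second level. This gives points of $W\cap N_u$ converging to $x$ in $\mathcal Y$ as $k\to\infty$, a contradiction. So $Y\cong\mathbb N^{\mathbb N}$. Since $\Gamma$ is countable, it is a quotient of $F_\infty$, so $F_\infty$ acts on $Y$ by homeomorphisms with the same orbits. $\square$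

**Proof of Theorem B(2).** If $E$ has exactly one class, use the discrete realization given above. If $E$ is aperiodic and non-smooth, use Theorem A. Conversely, let $E\cong E^Y_\Gamma$ with the action minimal and with more than one class. A finite orbit would be closed and dense, hence equal to $Y$, a contradiction. So $E$ is aperiodic, and it is non-smooth by Fact 1. $\square$

## A relation that no finitely generated group induces

Let $\mu$ be an $E'$-invariant probability measure for a CBER $E'$. A **graphing** of $E'$ is a countable family of Borel injections between Borel sets, with graphs in $E'$, that generates $E'$ up to a $\mu$-null set. Its cost is the sum of the $\mu$-measures of the domains, and the **$\mu$-cost** of $E'$ is the infimum of the costs of its graphings. *Example.* If $E'$ is the orbit equivalence relation of a single Borel automorphism, its cost is at most $1$.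

**Proof of Theorem B(3).** Let $F_\infty$ act on $2^{F_\infty}$ by $(\gamma x)(\delta)=x(\gamma^{-1}\delta)$, with $\mu$ the uniform product measure. The free part is the set of $x$ with $\gamma x\ne x$ for all $\gamma\ne1$. It has measure $1$: every $\gamma\ne1$ has infinite order, and $\gamma x=x$ forces $x$ to be constant on the infinite sets $\{\gamma^m\delta:m\in\mathbb Z\}$, an event of probability $0$. Let $E'$ be the orbit equivalence relation on the free part. It is aperiodic, since the action there is free and the group is infinite. The measure $\mu$ is $E'$-invariant: an automorphism with graph in $E'$ acts on each piece of a countable Borel partition as an element of $F_\infty$, and these preserve $\mu$.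

Let $E=E'\oplus E_t$. It is aperiodic, and non-smooth because $E_t$ is. Suppose $E$ is induced by a Borel action of a group generated by $k<\infty$ elements. The domain of $E'$ is $E$-invariant, so the generators restrict to $k$ Borel automorphisms of it, and these generate $E'$. They preserve $\mu$, since $\mu$ is $E'$-invariant. They form a graphing, so the $\mu$-cost of $E'$ is at most $k$. This contradicts Fact 7, by which the cost is infinite. $\blacksquare$
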